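\title{Projections over the C$^*$-algebra of a separated graph}

\begin{abstract}
We prove that for every finitely separated graph $(E,C)$ the natural map from the graph monoid $M(E,C)$ to the monoid $\mathcal V(C^*(E,C))$ of Murray--von Neumann classes of projections is an isomorphism. Matrices over the Leavitt path algebra are first replaced by matrices that are linear in the generators $e^*$. Finite-dimensional convex duality shows that such a matrix is bounded below in $C^*(E,C)$ exactly when it has a certificate consisting of Hermitian matrices, and the signs of the eigenvalues of a certificate yield both a deformation to a normal form and a homotopy invariant with values in $M(E,C)$. As consequences, an abelian monoid has the form $\mathcal V(A)$ for a C$^*$-algebra $A$ if and only if it is conical, and $\mathcal V$ is computed for arbitrary separated graphs when the summation relation is imposed only on a chosen family of finite sets of edges.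
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The algebras and the monoids}
A \emph{separated graph} is a pair $(E,C)$, where $E=(E^0,E^1,r,s)$ is a directed graph (vertices, edges, range map, source map) and $C=\bigsqcup_{v\in E^0}C_v$, where each $C_v$ is a partition of $s^{-1}(v)$ into nonempty subsets. Thus every edge lies in exactly one member of $C$. We write $s(X)=v$ if $X\in C_v$. The separated graph is \emph{finitely separated} if every $X\in C$ is finite; the sets $E^0$, $E^1$ and $C_v$ may still be infinite.

Let $(E,C)$ be finitely separated. The \emph{Leavitt path algebra} $L(E,C)$ over $\mathbb C$, introduced by Ara and Goodearl, is the $\mathbb C$-algebra generated by $E^0\cup E^1\cup(E^1)^*$ subject to the following relations.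
\begin{itemize}
\item[(R1)] The vertices are pairwise orthogonal idempotents.
\item[(R2)] $s(e)e=e\,r(e)=e$ and $r(e)e^*=e^*s(e)=e^*$ for $e\in E^1$.
\item[(R3)] $e^*f=\delta_{e,f}\,r(e)$ for all $e,f\in X$, $X\in C$.
\item[(R4)] $v=\sum_{e\in X}ee^*$ for all $v\in E^0$ and $X\in C_v$.
\end{itemize}
The C$^*$-algebra $C^*(E,C)$ is the universal C$^*$-algebra generated by pairwise orthogonal projections $v\in E^0$ and partial isometries $e\in E^1$ satisfying the same relations, with $e^*$ the adjoint of $e$. There is a canonical $*$-homomorphism $L(E,C)\to C^*(E,C)$, with dense image, which sends each generator to the element of the same name.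

For a C$^*$-algebra $A$, two projections $p\in M_m(A)$ and $q\in M_n(A)$ are \emph{(Murray--von Neumann) equivalent}, $p\sim q$, if $p=w^*w$ and $q=ww^*$ for some $n\times m$ matrix $w$ over $A$. The classes form an abelian monoid $\mathcal V(A)$ under $[p]+[q]=[p\oplus q]$. For a ring $A$ one uses idempotent matrices instead, with $p\sim q$ if $p=yx$ and $q=xy$; for C$^*$-algebras the two definitions give the same monoid. When $A$ is unital, $K_0(A)$ is the Grothendieck group of $\mathcal V(A)$. The monoid is the finer invariant, because it remembers where cancellation fails.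

Relations (R3) and (R4) have a single meaning. For $X=\{e_1,\dots,e_n\}\in C_v$, the column $U_X$ with entries $e_1^*,\dots,e_n^*$ satisfies
\[
U_X^*U_X=v,\qquad U_XU_X^*=\operatorname{diag}(r(e_1),\dots,r(e_n)).
\]
So each $X\in C_v$ provides an equivalence $v\sim\bigoplus_{e\in X}r(e)$, and no relation links the equivalences provided by different members of $C$. Let $M(E,C)$ be the abelian monoid with generators $a_v$ ($v\in E^0$) and relations
\[
a_v=\sum_{e\in X}a_{r(e)}\qquad(v\in E^0,\ X\in C_v).
\]
It records the equivalences between direct sums of vertices that follow formally from the defining ones, and $a_v\mapsto[v]$ defines homomorphisms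
\[
M(E,C)\longrightarrow\mathcal V(L(E,C))\longrightarrow\mathcal V(C^*(E,C)).
\]
Ara and Goodearl proved that the first map is an isomorphism for every finitely separated graph. The composite is known to be an isomorphism for non-separated graphs, that is, when every $C_v$ has at most one member. The following question comes from the report~\cite{report}.

\begin{quote}
\emph{Is the natural map $M(E,C)\to\mathcal V(C^*(E,C))$ an isomorphism for every finitely separated graph $(E,C)$? Equivalently, is the natural map $\mathcal V(L(E,C))\to\mathcal V(C^*(E,C))$ an isomorphism?}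
\end{quote}

Surjectivity says that every projection over $C^*(E,C)$ is equivalent to a direct sum of vertices; injectivity says that sums of vertices are equivalent only for the formal reasons. Since the algebra is universal, one expects nothing beyond what the relations force. Two examples show how much this expectation contains.

\begin{example}\label{ex:free}
Let $E$ have one vertex $v$ and $n$ loops, each loop forming its own member of $C$. The relations say that $v$ is the unit and that the loops are unitaries, so $C^*(E,C)$ is the full group C$^*$-algebra $C^*(\mathbb F_n)$ of the free group. The relations of $M(E,C)$ read $a_v=a_v$, so $M(E,C)$ is the monoid of nonnegative integers. A positive answer means that every projection in a matrix algebra over $C^*(\mathbb F_n)$ is equivalent to an identity matrix, of a unique size.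
\end{example}

\begin{example}\label{ex:23}
Let $E$ have two vertices $v,w$ and five edges from $v$ to $w$, with $C_v$ consisting of a set of two edges and a set of three edges. Then $a_v=2a_w=3a_w$, and $M(E,C)=\{0,a_w,2a_w\}$, where $a_w\ne2a_w$ because no relation can be applied to the word $a_w$. A positive answer means in particular that $w\not\sim w\oplus w$ over $C^*(E,C)$. The group $K_0$ does not see this, since $2[w]=3[w]$ forces $[w]=0$. A representation on a Hilbert space does not see it either: if $H_w$ is the range of $w$, then $H_w^{2}\cong H_w^{3}$, so $H_w$ is zero or infinite-dimensional, and the images of $w$ and $w\oplus w$ are equivalent.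
\end{example}

Density of the image of $L(E,C)$ does not transfer the algebraic theorem to the completion. An equivalence over $C^*(E,C)$ can be approximated by a matrix over $L(E,C)$, and the approximant is invertible over $C^*(E,C)$, but its inverse need not have entries in $L(E,C)$. For one vertex with one loop $e$, the element $2-e$ is invertible in $C^*(E,C)=C(\mathbb T)$ and is not invertible in the Laurent polynomial algebra $L(E,C)=\mathbb C[e,e^{-1}]$. What is needed is a finite description of those matrices over $L(E,C)$ that become invertible, or merely bounded below, in the completion.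

\subsection*{Results}
The answer to the question is yes.

\begin{theorem}\label{thm:A}
For every finitely separated graph $(E,C)$ the map $M(E,C)\to\mathcal V(C^*(E,C))$, $a_v\mapsto[v]$, is an isomorphism of monoids. Hence the natural map $\mathcal V(L(E,C))\to\mathcal V(C^*(E,C))$ is an isomorphism as well.
\end{theorem}

We derive two consequences. An abelian monoid is \emph{conical} if $x+y=0$ implies $x=y=0$. An element $u$ of an abelian monoid $M$ is an \emph{order unit} if every $x\in M$ satisfies $x+y=nu$ for some $n\in\mathbb N$ and $y\in M$.

\begin{theorem}\label{thm:B}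
An abelian monoid is isomorphic to $\mathcal V(A)$ for some C$^*$-algebra $A$ if and only if it is conical. If $M$ is conical with an order unit $u\ne0$, there is a unital C$^*$-algebra $A$ with $(\mathcal V(A),[1])\cong(M,u)$. If $M$ is countable, $A$ can be chosen separable.
\end{theorem}

For the second consequence let $(E,C)$ be any separated graph and let $S\subseteq C$ be a set of finite members of $C$. Let $C^*(E,C,S)$ be the universal C$^*$-algebra with the generators and relations of $C^*(E,C)$, where (R4) is imposed only for $X\in S$. For $X\in C\setminus S$ and finite $Z\subseteq X$, the elements $ee^*$ ($e\in Z$) are pairwise orthogonal subprojections of $s(X)$ by (R2) and (R3), so there are new projections $s(X)-\sum_{e\in Z}ee^*$. Let $M(E,C,S)$ be the abelian monoid with generators $a_v$ ($v\in E^0$) and $b_{X,Z}$ ($X\in C\setminus S$, $Z\subseteq X$ finite) and relations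
\begin{align*}
a_v&=\textstyle\sum_{e\in X}a_{r(e)} &&(X\in S\cap C_v),\\
a_v&=\textstyle b_{X,Z}+\sum_{e\in Z}a_{r(e)} &&(X\in C_v\setminus S,\ Z\subseteq X\text{ finite}),\\
b_{X,Z}&=\textstyle b_{X,Z'}+\sum_{e\in Z'\setminus Z}a_{r(e)} &&(X\in C\setminus S,\ Z\subseteq Z'\subseteq X\text{ finite}).
\end{align*}

\begin{theorem}\label{thm:C}
Let $(E,C)$ be a separated graph and $S\subseteq C$ a set of finite members of $C$. Then $a_v\mapsto[v]$, $b_{X,Z}\mapsto[s(X)-\sum_{e\in Z}ee^*]$ is an isomorphism $M(E,C,S)\to\mathcal V(C^*(E,C,S))$.
\end{theorem}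

\subsection*{Plan of the proof}
Section~\ref{sec:small} shows the method in two small cases, and Section~\ref{sec:cok} sets up matrices between sums of vertices and their cokernels. A matrix that is linear in the $e^*$ is called a pencil. A pencil is bounded below if and only if it has a certificate (Section~\ref{sec:cert}). A certificate deforms the pencil to one whose cokernel is visibly a sum of vertices (Section~\ref{sec:deform}), and counting these vertices gives a homotopy invariant in $M(E,C)$ (Section~\ref{sec:mu}). Every matrix over $L(E,C)$ can be traded for a pencil (Section~\ref{sec:lin}). Injectivity then follows from a rotation (Section~\ref{sec:inj}). Surjectivity requires first that the vertices generate $K_0$, which we obtain by applying the deformation to a loop of pencils (Section~\ref{sec:surj}). Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.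

\section{Two small cases}\label{sec:small}

\subsection*{One loop: what a certificate is}
Let $E$ have one vertex and one loop $e$, so that $C^*(E,C)=C(\mathbb T)$ with $u=e^*$ the coordinate function. Let $T=\alpha+\beta u$ with complex numbers $\alpha,\beta$, not both zero. Then $T$ is invertible if and only if $|\alpha|\ne|\beta|$. If $|\alpha|>|\beta|$, the path $\alpha+s\beta u$ ($0\le s\le1$) deforms $T$ through invertible elements to the scalar $\alpha$; if $|\alpha|<|\beta|$, the path $s\alpha+\beta u$ deforms $T$ to $\beta u$. With matrix coefficients and several noncommuting generators there is no spectrum to inspect, so we look for a witness of invertibility that uses only the relation $u^*u=1$ and that also tells us which part of $T$ to scale down.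

Write $T=D\omega$ with $D=(\alpha\ \ \beta)$ and $\omega=\binom1u$. For real numbers $y_0,y_1$ and $J=\operatorname{diag}(y_0,y_1)$ we have $\omega^*J\omega=y_0+y_1u^*u=y_0+y_1$. Suppose that
\begin{equation}\label{eq:toy}
y_0+y_1<0\qquad\text{and}\qquad y_0|\beta|^2+y_1|\alpha|^2>0 .
\end{equation}
The second inequality says that $J$ is positive on $\ker D=\mathbb C(\beta,-\alpha)$, and it implies $J+\lambda D^*D\ge0$ for large $\lambda$ (Lemma~\ref{lem:open} below). Multiplying by $\omega^*$ and $\omega$ gives $\lambda T^*T\ge-(y_0+y_1)>0$. A pair $(y_0,y_1)$ satisfying \eqref{eq:toy} is what we call a certificate.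

Certificates exist exactly when $T$ is invertible: for $|\alpha|=|\beta|$ the two inequalities contradict each other, for $|\alpha|>|\beta|$ one takes $(y_0,y_1)=(-1-\varepsilon,1)$ with small $\varepsilon>0$, and for $|\alpha|<|\beta|$ one takes $(1,-1-\varepsilon)$. The signs are forced. If $|\alpha|>|\beta|$, then \eqref{eq:toy} gives $y_1(|\alpha|^2-|\beta|^2)>-|\beta|^2(y_0+y_1)\ge0$, so $y_1>0$ and $y_0<0$. The rule is therefore: \emph{scale down the coordinate on which $J$ is positive}. The same pair certifies the whole path, since $y_0s^2|\beta|^2+y_1|\alpha|^2\ge y_0|\beta|^2+y_1|\alpha|^2>0$. The case $|\alpha|<|\beta|$ follows by exchanging the roles of $(\alpha,y_1)$ and $(\beta,y_0)$.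

\subsection*{One relation: how $M(E,C)$ appears}
Now let $(E,C)$ be any finitely separated graph, $X=\{e_1,\dots,e_n\}\in C_v$, and let $T=\binom{v}{U_X}$ be the column with entries $v,e_1^*,\dots,e_n^*$. Then $T^*T=2v$. We ask for the class of the cokernel of $T$, the complement of the range projection $\frac12TT^*$ in $\operatorname{diag}(v,r(e_1),\dots,r(e_n))$. Here $\omega=T$ and $D$ is the identity. With $J$ equal to $y_v$ on the first coordinate and to $y_X$ on the other $n$, relation (R4) gives $\omega^*J\omega=(y_v+y_X)v$. Since $\ker D=0$, the certificates are the points of the half-plane $y_v+y_X<0$. We apply the rule above in the three possible sign patterns.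
\begin{itemize}
\item If $y_v\le0<y_X$, deform along $\binom{v}{sU_X}$ to $\binom v0$. The cokernel is $\operatorname{diag}(0,r(e_1),\dots,r(e_n))$, and we count $\sum_ia_{r(e_i)}$.
\item If $y_X\le0<y_v$, deform along $\binom{sv}{U_X}$ to $\binom0{U_X}$. The cokernel is $\operatorname{diag}(v,0,\dots,0)$, and we count $a_v$.
\item If $y_v,y_X\le0$, nothing is scaled. We factor $T=(v\oplus U_X)\binom vv$. The cokernel is equivalent to that of $\binom vv$, namely $\frac12\left(\begin{smallmatrix}v&-v\\-v&v\end{smallmatrix}\right)\sim v$, and we count $a_v$.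
\end{itemize}
The counts differ as formal sums, but they agree in $M(E,C)$. As the certificate moves through the half-plane, the formal sum changes only when $y_X$ crosses $0$, and then it changes by one application of the relation $a_v=\sum_{e\in X}a_{r(e)}$. The general proof shows that this is the only thing that ever happens: the certificates of a pencil form a convex set, and the count changes only when an eigenvalue crosses zero, each time by a defining relation of $M(E,C)$.

\section{Sums of vertices and cokernels}\label{sec:cok}

From here to the end of Section~\ref{sec:surj}, $(E,C)$ is finitely separated, $B=C^*(E,C)$, and $L\subseteq B$ is the dense image of $L(E,C)$. For an edge $e$ we write $X_e$ for the member of $C$ that contains $e$. Inner products are linear in the first variable, and $\eta\xi^*$ denotes the rank-one map $\zeta\mapsto\langle\zeta,\xi\rangle\eta$.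

We use two standard facts about projections $p,q$ in a matrix algebra over a C$^*$-algebra: if $pq=0$, then $[p+q]=[p]+[q]$; if $\|p-q\|<1$, then $p\sim q$. We also need to pass from algebraic equivalence to Murray--von Neumann equivalence.

\begin{lemma}\label{lem:alg}
Let $p,q$ be projections in matrix algebras over a C$^*$-algebra, and let $x,y$ be rectangular matrices with $x=qxp$, $yx=p$ and $xy=q$. Then $p\sim q$.
\end{lemma}

\begin{proof}
We have $p=x^*y^*yx\le\|y\|^2x^*x$, so $x^*x$ is invertible in the corner cut out by $p$. Let $w=x(x^*x)^{-1/2}$, with the inverse taken in that corner. Then $w^*w=p$. Since $qw=w$, the projection $ww^*$ lies under $q$. Also $ww^*x=x(x^*x)^{-1}x^*x=x$, so $ww^*q=ww^*xy=xy=q$. Hence $ww^*=q$.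
\end{proof}

It is convenient to handle direct sums of vertices without choosing bases. An \emph{object} is a family $V=(V_v)_{v\in E^0}$ of finite-dimensional Hilbert spaces, all but finitely many equal to $0$; its \emph{support} is the set of $v$ with $V_v\ne0$. The object with $\mathbb C$ at $v$ and $0$ elsewhere is denoted $\mathbb C_v$. Put
\[
\operatorname{Hom}(V,V')=\bigoplus_{v,w\in E^0}\operatorname{Hom}_{\mathbb C}(V_v,V'_w)\otimes wBv,
\]
with composition $(\alpha'\otimes b')(\alpha\otimes b)=\alpha'\alpha\otimes b'b$ when the vertices match and $0$ otherwise, and adjoint $(\alpha\otimes b)^*=\alpha^*\otimes b^*$. Let $1_V=\sum_v1_{V_v}\otimes v$. After choosing orthonormal bases, $1_V$ is a diagonal matrix in which $v$ occurs $\dim V_v$ times, and $\operatorname{Hom}(V,V')=1_{V'}M_{n',n}(B)1_V$ with $n=\sum_v\dim V_v$, $n'=\sum_v\dim V'_v$. This gives $\operatorname{Hom}(V,V')$ its norm and makes $\operatorname{End}(V)$ a C$^*$-algebra with unit $1_V$. Projections in $\operatorname{End}(V)$ have classes in $\mathcal V(B)$, and projections $p\in\operatorname{End}(V)$, $p'\in\operatorname{End}(V')$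 are equivalent if and only if $p=w^*w$, $p'=ww^*$ for some $w\in\operatorname{Hom}(V,V')$, because any implementing matrix satisfies $w=p'wp$. The class $[1_V]$ is the image of
\[
a_V:=\sum_v(\dim V_v)\,a_v\in M(E,C).
\]
A morphism \emph{has entries in $L$} if it lies in $\bigoplus_{v,w}\operatorname{Hom}_{\mathbb C}(V_v,V'_w)\otimes wLv$; such morphisms are dense. A morphism is \emph{scalar} if it is given as $\sum_v\alpha_v\otimes v$ with $\alpha_v\in\operatorname{Hom}_{\mathbb C}(V_v,V'_v)$, and a scalar morphism is called injective, bijective or unitary if all $\alpha_v$ are. If $B$ is represented on a Hilbert space and $H_v$ is the range of $v$, then $\operatorname{Hom}(V,V')$ acts by operators from $\bigoplus_vV_v\otimes H_v$ to $\bigoplus_vV'_v\otimes H_v$. Note the directions: $e\in\operatorname{Hom}(\mathbb C_{r(e)},\mathbb C_{s(e)})$ and $e^*\in\operatorname{Hom}(\mathbb C_{s(e)},\mathbb C_{r(e)})$.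

A morphism $T\in\operatorname{Hom}(V,V')$ is \emph{bounded below} if $T^*T\ge\varepsilon1_V$ for some $\varepsilon>0$. Isomorphisms are bounded below, since $1_V=T^*(T^{-1})^*T^{-1}T\le\|T^{-1}\|^2T^*T$. Injective scalar morphisms are bounded below, and so is a composite of bounded below morphisms, since $T_1^*T_2^*T_2T_1\ge\varepsilon_2T_1^*T_1\ge\varepsilon_2\varepsilon_1 1$. For $T$ bounded below,
\[
\operatorname{coker}T:=1_{V'}-T(T^*T)^{-1}T^*
\]
is a projection in $\operatorname{End}(V')$. It vanishes if and only if $T$ is an isomorphism: if it vanishes, then $(T^*T)^{-1}T^*$ is a two-sided inverse of $T$, and if $T$ is invertible, then $(T^*T)^{-1}=T^{-1}(T^*)^{-1}$.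

\begin{lemma}\label{lem:cok}
\begin{itemize}
\item[(a)] Along a norm-continuous path of bounded below morphisms $V\to V'$ the cokernel is norm-continuous, and its class in $\mathcal V(B)$ is constant.
\item[(b)] If $T$ is bounded below and $a,a'$ are isomorphisms that can be composed with it, then $\operatorname{coker}(aTa')\sim\operatorname{coker}T$.
\item[(c)] $\operatorname{coker}(T_1\oplus T_2)=\operatorname{coker}T_1\oplus\operatorname{coker}T_2$, and $\operatorname{coker}(0\to Z)=1_Z$.
\item[(d)] If $T:V\to P$ is bounded below and $\delta:P\to V'$ is an injective scalar morphism, then $\operatorname{coker}(\delta T)\sim\operatorname{coker}T\oplus1_Z$, where $\dim Z_v=\dim V'_v-\dim P_v$.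
\item[(e)] If $T^*T=1_V$ and $\|T'-T\|<1$, then $T'$ is bounded below. If moreover $TT^*=1_{V'}$, then $T'$ is an isomorphism.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Inversion is continuous, and projections at distance less than $1$ are equivalent.

(b) We have $\operatorname{coker}(Ta')=\operatorname{coker}T$, because $(a'^*T^*Ta')^{-1}=a'^{-1}(T^*T)^{-1}(a'^*)^{-1}$. For $a$, let $p=\operatorname{coker}T$, $q=\operatorname{coker}(aT)$, $x=(a^*)^{-1}p$ and $y=a^*q$. From $(aT)^*x=T^*p=0$ we get $qx=x$, and from $T^*y=(aT)^*q=0$ we get $py=y$. Hence $xy=(a^*)^{-1}py=(a^*)^{-1}y=q$ and $yx=a^*qx=a^*x=p$. Lemma~\ref{lem:alg} applies.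

(c) This is immediate from the definition.

(d) Choose a bijective scalar morphism $a:V'\to P\oplus Z$ such that $a\delta$ is the inclusion of $P$. Then $a\delta T=T\oplus(0\to Z)$, and (b), (c) apply.

(e) Since $\|T^*T'-1_V\|<1$, the element $T^*T'$ is invertible in $\operatorname{End}(V)$, and $T'^*T'\ge T'^*TT^*T'=(T^*T')^*(T^*T')$ because $TT^*\le1_{V'}$. If $TT^*=1_{V'}$, then $T'=T(T^*T')$ is a composite of isomorphisms.
\end{proof}

\section{Pencils and certificates}\label{sec:cert}

Fix a finite subset $\mathcal X\subseteq C$. Put $\mathcal X_v=\mathcal X\cap C_v$, and let $E_{\mathcal X}$ be the union of the members of $\mathcal X$, a finite set of edges because $(E,C)$ is finitely separated.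

\begin{definition}
A \emph{pencil} $V\to V'$ over $\mathcal X$ is a family of coefficients $\alpha_v\in\operatorname{Hom}_{\mathbb C}(V_v,V'_v)$ ($v\in E^0$) and $\beta_e\in\operatorname{Hom}_{\mathbb C}(V_{s(e)},V'_{r(e)})$ ($e\in E_{\mathcal X}$), together with the morphism
\[
T=\sum_v\alpha_v\otimes v+\sum_{e\in E_{\mathcal X}}\beta_e\otimes e^*\in\operatorname{Hom}(V,V').
\]
\end{definition}

We denote a pencil by $T$, but the coefficients are part of the data. Linear combinations of pencils and block matrices of pencils are pencils, with the evident coefficients. As in Section~\ref{sec:small}, we separate the part of $T$ that involves $B$ from the finite-dimensional data. Let $R$ be the object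
\[
R_u=V_u\oplus\bigoplus_{e\in E_{\mathcal X},\ r(e)=u}V_{s(e)},
\]
whose summands we call the \emph{vertex block} and the \emph{$e$-blocks}, with inclusions $\iota_u:V_u\to R_u$ and $\iota_e:V_{s(e)}\to R_{r(e)}$. Put
\[
\omega=\sum_v\iota_v\otimes v+\sum_{e\in E_{\mathcal X}}\iota_e\otimes e^*\in\operatorname{Hom}(V,R),
\]
which depends only on $V$ and $\mathcal X$. Let $D_u:R_u\to V'_u$ be $\alpha_u$ on the vertex block and $\beta_e$ on the $e$-block, and let $D=\sum_uD_u\otimes u$. Then $T=D\omega$. Conversely, every family of linear maps $D_u:R_u\to V'_u$ arises from a unique family of coefficients, so pencils $V\to V'$ over $\mathcal X$ are the same as families $(D_u)$. Put $K_u=\ker D_u$.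

Let $Y=(Y_v,Y_X)_{v\in E^0,\,X\in\mathcal X}$ be a family of Hermitian operators, $Y_v$ on $V_v$ and $Y_X$ on $V_{s(X)}$. Let $J_u$ be the block-diagonal operator on $R_u$ equal to $Y_u$ on the vertex block and to $Y_{X_e}$ on the $e$-block, and put
\[
J=\sum_uJ_u\otimes u,\qquad S_v=Y_v+\sum_{X\in\mathcal X_v}Y_X .
\]
The operator on the $e$-block is taken to depend only on $X_e$ so that (R4) can be used. Since $J$ is block diagonal, no cross terms occur in $\omega^*J\omega$, and
\begin{equation}\label{eq:key}
\omega^*J\omega=\sum_vY_v\otimes v+\sum_{X\in\mathcal X}\sum_{e\in X}Y_X\otimes ee^*=\sum_vS_v\otimes v .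
\end{equation}

\begin{definition}
The family $Y$ is a \emph{certificate} for the pencil $T$ if $\langle J_ux,x\rangle>0$ for all $u$ and all nonzero $x\in K_u$, and $S_v$ is negative definite for all $v$. Conditions on zero spaces are void. The set of certificates is denoted $\mathcal Y(T)$.
\end{definition}

\begin{lemma}\label{lem:open}
\begin{itemize}
\item[(a)] The form $\langle J_ux,x\rangle$ is positive definite on $K_u$ if and only if $J_u+\lambda D_u^*D_u$ is positive definite for some $\lambda>0$, and then for all larger $\lambda$.
\item[(b)] The set $\mathcal Y(T)$ is convex.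
\item[(c)] For fixed $V,V',\mathcal X$, the pairs $(D,Y)$ with $Y$ a certificate for $D\omega$ form an open set in the finite-dimensional space of all pairs.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $K_u$ the forms of $J_u$ and $J_u+\lambda D_u^*D_u$ agree, which gives one direction. Conversely, if $J_u$ is positive definite on $K_u$, then the open sets $\{x:\langle J_ux,x\rangle+n\|D_ux\|^2>0\}$, $n=1,2,\dots$, increase and cover the compact unit sphere of $R_u$, so one of them contains it.

(b) $J_u$ and $S_v$ depend linearly on $Y$.

(c) Only finitely many $R_u$ are nonzero. Given a pair in the set, fix $\lambda$ as in (a) for all $u$. The conditions $J_u+\lambda D_u^*D_u>0$ and $S_v<0$ persist for nearby pairs, and by (a) they imply that the pair lies in the set.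
\end{proof}

The main result of this section is that certificates detect exactly the pencils that are bounded below. One direction needs a supply of representations of $B$.

\begin{lemma}\label{lem:rep}
Let $(H_v)_{v\in E^0}$ be Hilbert spaces and let $U_X:H_{s(X)}\to\bigoplus_{e\in X}H_{r(e)}$ ($X\in C$) be unitaries. There is a representation of $B$ on $\bigoplus_vH_v$ in which $v$ is the projection onto $H_v$ and $e^*|_{H_{s(e)}}$ is the $e$-component of $U_{X_e}$. In particular every vertex is nonzero in $B$.
\end{lemma}

\begin{proof}
For $e\in X$ let $j_e:H_{r(e)}\to\bigoplus_{f\in X}H_{r(f)}$ be the inclusion of the $e$-summand, and let $e$ act as $U_X^*j_e:H_{r(e)}\to H_{s(e)}$ on $H_{r(e)}$ and as $0$ on the other $H_u$. Then (R1) and (R2) hold, $e^*=j_e^*U_X$ on $H_{s(e)}$, $e^*f=j_e^*j_f=\delta_{e,f}r(e)$ for $e,f\in X$, and $\sum_{e\in X}ee^*=U_X^*\big(\sum_ej_ej_e^*\big)U_X=s(X)$. Universality gives the representation. For the last claim take all $H_v=\ell^2$; unitaries $U_X$ exist because each $X$ is finite and nonempty.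
\end{proof}

Suppose that $Tx=0$ for a vector $x$ in some representation. Expand the component of $x$ at $v$ as $\sum_i\xi_i\otimes h_i$, with $(\xi_i)$ an orthonormal basis of $V_v$ and $h_i\in H_v$. For $X\in\mathcal X_v$, relation (R4) says that the Gram matrix of the $h_i$ is the sum over $e\in X$ of the Gram matrices of the $e^*h_i$. This is a linear condition on finite positive matrices, and the proof below shows that it is dual to the existence of a certificate. To state it without bases, let $W,N$ be finite-dimensional Hilbert spaces, and for $x=\sum_jw_j\otimes f_j\in W\otimes N$ with $(f_j)$ an orthonormal basis of $N$ put $\rho(x)=\sum_jw_jw_j^*$, a positive operator on $W$ (the partial trace of $xx^*$ over $N$). If also $x=\sum_i\xi_i\otimes h_i$ with $(\xi_i)$ an orthonormal basis of $W$, then $\langle w_j,\xi_i\rangle=\langle h_i,f_j\rangle$, so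
\begin{equation}\label{eq:gram}
\langle\rho(x)\xi_k,\xi_i\rangle=\sum_j\overline{\langle h_k,f_j\rangle}\langle h_i,f_j\rangle=\langle h_i,h_k\rangle .
\end{equation}
Thus $\rho(x)$ is the Gram matrix of the $h_i$ and does not depend on $(f_j)$. The definition also gives $\operatorname{tr}\rho(x)=\|x\|^2$, $\rho((a\otimes1)x)=a\rho(x)a^*$ for linear maps $a$ on $W$, and $\rho(x)=\sum_e\rho(x_e)$ when $N=\bigoplus_eN_e$ and $x=(x_e)_e$.

\begin{proposition}\label{prop:dual}
A pencil $T$ is bounded below if and only if $\mathcal Y(T)\ne\emptyset$.
\end{proposition}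

\begin{proof}
Let $Y\in\mathcal Y(T)$. By Lemma~\ref{lem:open}(a) there is $\lambda>0$ with $J+\lambda D^*D\ge0$. By \eqref{eq:key}, $\lambda T^*T=\omega^*\lambda D^*D\omega\ge-\omega^*J\omega=-\sum_vS_v\otimes v\ge\varepsilon1_V$ for some $\varepsilon>0$.

Conversely let $T$ be bounded below. If all $K_u$ vanish, then $Y_X=0$, $Y_v=-1$ is a certificate. Otherwise let $\mathcal G$ be the set of families $G=(G_u)$ of positive operators on $R_u$ with range in $K_u$ and $\sum_u\operatorname{tr}G_u=1$. It is nonempty, compact and convex. Define a linear map $\Phi$ from Hermitian families $(G_u)$ to Hermitian families indexed by $\mathcal X$ by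
\[
\Phi(G)_X=\sum_{e\in X}\iota_e^*G_{r(e)}\iota_e-\iota_{s(X)}^*G_{s(X)}\iota_{s(X)},
\]
an operator on $V_{s(X)}$. We show that a certificate exists if $0\notin\Phi(\mathcal G)$, and that $0\in\Phi(\mathcal G)$ is impossible.

\emph{Suppose $0\notin\Phi(\mathcal G)$.} A point outside a compact convex subset of a finite-dimensional real vector space is strictly separated from it by a linear functional, and every real linear functional on Hermitian operators is given by the trace pairing. So there are Hermitian $Y_X$ and $\gamma>0$ with $\sum_X\operatorname{tr}(Y_X\Phi(G)_X)\ge\gamma$ for all $G\in\mathcal G$. Put $Y_v=-\sum_{X\in\mathcal X_v}Y_X-\frac\gamma2$. Then $S_v=-\frac\gamma2<0$. Since $J_u$ is block diagonal, for $G\in\mathcal G$ we have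
\begin{align*}
\sum_u\operatorname{tr}(J_uG_u)&=\sum_v\operatorname{tr}(Y_v\,\iota_v^*G_v\iota_v)+\sum_{X\in\mathcal X}\sum_{e\in X}\operatorname{tr}(Y_X\,\iota_e^*G_{r(e)}\iota_e)\\
&=\sum_{X\in\mathcal X}\operatorname{tr}(Y_X\Phi(G)_X)-\frac\gamma2\sum_v\operatorname{tr}(\iota_v^*G_v\iota_v)\ \ge\ \gamma-\frac\gamma2>0 .
\end{align*}
Taking $G_u=xx^*$ for a unit vector $x\in K_u$, and all other components zero, gives $\langle J_ux,x\rangle>0$. So $Y$ is a certificate.

\emph{Suppose $\Phi(G)=0$ for some $G\in\mathcal G$.} We build a representation and a nonzero vector killed by $T$. Let $N_u$ be a second copy of $R_u$, let $(f_j)$ be an orthonormal basis of $R_u$, and put $x_u=\sum_jG_u^{1/2}f_j\otimes f_j\in R_u\otimes N_u$. Then $x_u\in K_u\otimes N_u$, because $G_u^{1/2}$ and $G_u$ have the same range, and $\rho(x_u)=G_u^{1/2}\big(\sum_jf_jf_j^*\big)G_u^{1/2}=G_u$. Let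
\[
x_u^0=(\iota_u^*\otimes1)x_u\in V_u\otimes N_u,\qquad x_e=(\iota_e^*\otimes1)x_{r(e)}\in V_{s(e)}\otimes N_{r(e)}
\]
be the block components. For $X\in\mathcal X_v$ put $y_X=(x_e)_{e\in X}\in V_v\otimes\bigoplus_{e\in X}N_{r(e)}$. Then $\rho(x_v^0)=\iota_v^*G_v\iota_v$ and $\rho(y_X)=\sum_{e\in X}\iota_e^*G_{r(e)}\iota_e$, and these are equal because $\Phi(G)_X=0$. Write $x_v^0=\sum_i\xi_i\otimes h_i$ and $y_X=\sum_i\xi_i\otimes h_i'$ with $(\xi_i)$ an orthonormal basis of $V_v$. By \eqref{eq:gram} the families $(h_i)$ and $(h'_i)$ have the same Gram matrix, so $h_i\mapsto h_i'$ defines an isometry $u_X$ from the span of the $h_i$ onto the span of the $h'_i$.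

Let $H_u=N_u\oplus\ell^2$ for all $u\in E^0$. For every $X\in C$ choose a unitary $U_X:H_{s(X)}\to\bigoplus_{e\in X}H_{r(e)}$, extending $u_X$ if $X\in\mathcal X$. This is possible because the orthogonal complements of the finite-dimensional initial and final spaces of $u_X$ are both separable and infinite-dimensional. Represent $B$ as in Lemma~\ref{lem:rep} and let $x=(x_v^0)_v\in\bigoplus_vV_v\otimes H_v$. The component of $\omega x$ in the vertex block of $R_u\otimes H_u$ is $x_u^0$. Its component in the $e$-block is $(1\otimes e^*)x^0_{s(e)}$, the $e$-component of $(1\otimes U_{X_e})x^0_{s(e)}=y_{X_e}$, which is $x_e$. Hence $\omega x=(x_u)_u\in\bigoplus_uK_u\otimes H_u$, and $Tx=D\omega x=0$. Since $T^*T\ge\varepsilon1_V$ holds in the representation, $x=0$. Then all $x_u$ vanish, and $1=\sum_u\operatorname{tr}G_u=\sum_u\|x_u\|^2=0$, a contradiction.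
\end{proof}

\section{Deforming a pencil along a certificate}\label{sec:deform}

Let $T:V\to V'$ be a bounded below pencil over $\mathcal X$ and let $Y\in\mathcal Y(T)$. For each index $i$, a vertex or a member of $\mathcal X$, let $n_i$ and $l_i$ be the numbers of negative and of zero eigenvalues of $Y_i$, counted with multiplicity, and put $k_i=n_i+l_i$. Let $R_u=R_u^+\oplus R_u^-$ be the decomposition into the spectral subspaces of $J_u$ for $(0,\infty)$ and $(-\infty,0]$, with projections $\mathrm{pr}_+$ and $\mathrm{pr}_-$. Each of the two conditions on a certificate gives an injectivity statement.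

\begin{lemma}\label{lem:ineq}
\begin{itemize}
\item[(a)] The map $D_u$ is injective on $R_u^-$. Hence $\dim V'_u\ge k_u+\sum_{e\in E_{\mathcal X},\,r(e)=u}k_{X_e}$.
\item[(b)] If $\xi\in V_v$ is orthogonal to the spectral subspaces for $(-\infty,0)$ of $Y_v$ and of all $Y_X$, $X\in\mathcal X_v$, then $\xi=0$. Hence $n_v+\sum_{X\in\mathcal X_v}n_X\ge\dim V_v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The form of $J_u$ is positive definite on $K_u$ and nonpositive on $R_u^-$, so $K_u\cap R_u^-=0$. The right side of the inequality is $\dim R_u^-$, since $J_u$ is block diagonal.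

(b) Such a $\xi$ satisfies $\langle Y_v\xi,\xi\rangle\ge0$ and $\langle Y_X\xi,\xi\rangle\ge0$, so $\langle S_v\xi,\xi\rangle\ge0$ and $\xi=0$. Therefore the orthogonal projections onto these subspaces embed $V_v$ into their direct sum.
\end{proof}

Inequality (a) holds with the zero eigenvalues included and inequality (b) holds with them excluded. This slack is what will allow eigenvalues to cross zero in Section~\ref{sec:mu}.

Define objects $P,P'$ by
\[
P_v=\mathbb C^{k_v}\oplus\bigoplus_{X\in\mathcal X_v}\mathbb C^{k_X},\qquad P'_u=\mathbb C^{k_u}\oplus\bigoplus_{e\in E_{\mathcal X},\ r(e)=u}\mathbb C^{k_{X_e}},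
\]
with vertex blocks, $X$-blocks and $e$-blocks, and put
\begin{equation}\label{eq:z}
z'_v=\dim V'_v-\dim P'_v,\qquad z''_v=\dim P_v-\dim V_v .
\end{equation}
By Lemma~\ref{lem:ineq}, $z'_v\ge0$ and $z''_v\ge0$. These numbers depend only on $Y$ and on the dimensions of $V$ and $V'$, not on $D$. Let $U:P\to P'$ be the morphism that is the identity on the vertex blocks and whose component from the $X$-block to the $e$-block is $1_{\mathbb C^{k_X}}\otimes e^*$ for $e\in X$; all other components are zero. It is a direct sum of identities and of copies of the columns $U_X$, so it is unitary: $U^*U=1_P$ by (R4) and $UU^*=1_{P'}$ by (R3). It depends only on the numbers $k_i$.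

\begin{proposition}\label{prop:deform}
Let $T=D\omega:V\to V'$ be a bounded below pencil and $Y\in\mathcal Y(T)$. Put
\[
T^s=D(s\,\mathrm{pr}_++\mathrm{pr}_-)\,\omega\qquad(0\le s\le1).
\]
\begin{itemize}
\item[(a)] Each $T^s$ is a pencil with $Y\in\mathcal Y(T^s)$, and $T^1=T$.
\item[(b)] For every index $i$ let $\tau_i$ be an isometry from $\mathbb C^{k_i}$ onto the spectral subspace of $Y_i$ for $(-\infty,0]$. Define scalar morphisms $\sigma:V\to P$ and $\delta:P'\to V'$ by
\[
\sigma_v\xi=\big(\tau_v^*\xi,(\tau_X^*\xi)_{X\in\mathcal X_v}\big),\qquad\delta_u=D_u\circ\Big(\tau_u\oplus\bigoplus_{r(e)=u}\tau_{X_e}\Big).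
\]
Then $\sigma$ and $\delta$ are injective, and $T^0=\delta U\sigma$.
\item[(c)] $\operatorname{coker}T\sim1_Z$, where $\dim Z_v=z'_v+z''_v$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The maps $D_u(s\,\mathrm{pr}_++\mathrm{pr}_-):R_u\to V'_u$ define a pencil, and the condition on $S_v$ does not involve $D$. It remains to show that $J_u$ is positive definite on the new kernel. Let $0<s\le1$ and let $x=x_++x_-\ne0$ be in the kernel, with $x_\pm\in R_u^\pm$. Then $y=sx_++x_-$ is a nonzero vector of $K_u$, and since $s^2\le1$ and $\langle J_ux_+,x_+\rangle\ge0$,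
\[
\langle J_ux,x\rangle=\langle J_ux_+,x_+\rangle+\langle J_ux_-,x_-\rangle\ge s^2\langle J_ux_+,x_+\rangle+\langle J_ux_-,x_-\rangle=\langle J_uy,y\rangle>0 .
\]
For $s=0$, Lemma~\ref{lem:ineq}(a) gives $\ker(D_u\mathrm{pr}_-)=R_u^+$, where $J_u$ is positive definite.

(b) Let $\tau:P'\to R$ be the scalar morphism with $\tau=\tau_u$ on the vertex block and $\tau=\tau_{X_e}$ on the $e$-block. It maps $P'_u$ isometrically onto $R_u^-$, so $\tau\tau^*=\mathrm{pr}_-$, and $\delta=D\tau$ is injective by Lemma~\ref{lem:ineq}(a). A vector killed by $\sigma_v$ satisfies the hypothesis of Lemma~\ref{lem:ineq}(b), so $\sigma$ is injective. The morphisms $\tau^*\omega$ and $U\sigma$ from $V$ to $P'$ agree: both have component $\tau_v^*\otimes v$ in the vertex block at $v$ and $\tau_{X_e}^*\otimes e^*$ in the $e$-block. Hence $T^0=D\tau\tau^*\omega=\delta U\sigma$.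

(c) By (a) and Proposition~\ref{prop:dual} all $T^s$ are bounded below, so $\operatorname{coker}T\sim\operatorname{coker}T^0$ by Lemma~\ref{lem:cok}(a). Let $Z',Z''$ be objects of dimensions $(z'_v)$, $(z''_v)$. By parts (d), (b) and again (d) of Lemma~\ref{lem:cok}, the last time applied to $\sigma=\sigma1_V$,
\[
\operatorname{coker}(\delta U\sigma)\sim\operatorname{coker}(U\sigma)\oplus1_{Z'}\sim\operatorname{coker}\sigma\oplus1_{Z'}\sim1_{Z''}\oplus1_{Z'}.\qedhere
\]
\end{proof}

\section{An invariant with values in $M(E,C)$}\label{sec:mu}

Proposition~\ref{prop:deform}(c) attaches to $T$ and $Y$ the element $\sum_v(z'_v+z''_v)a_v$ of $M(E,C)$, a lift of $[\operatorname{coker}T]$. Different certificates give lifts with the same image in $\mathcal V(B)$, but we do not yet know that $M(E,C)\to\mathcal V(B)$ is injective, so equality of the lifts has to be proved directly. It is not enough to compare the integer vectors $(z'_v+z''_v)_v$ modulo the relations, since that gives equality only in the Grothendieck group, which in Example~\ref{ex:23} is trivial. A relation can be applied in $M(E,C)$ only if one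 of its sides is actually present as a summand, and this is what Lemma~\ref{lem:ineq} guarantees.

\begin{proposition}\label{prop:mu}
Let $T:V\to V'$ be a bounded below pencil over $\mathcal X$. The element
\[
\mu(T):=\sum_v(z'_v+z''_v)\,a_v\in M(E,C)
\]
does not depend on the certificate $Y\in\mathcal Y(T)$ used in \eqref{eq:z}.
\end{proposition}

\begin{proof}
Since $\mathcal Y(T)$ is convex, hence connected, it suffices to show that the element is locally constant in $Y$. Fix $Y_*\in\mathcal Y(T)$, let $n_i,l_i$ be the numbers of negative and zero eigenvalues for $Y_*$, and put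
\[
m_u=\dim V'_u-(n_u+l_u)-\sum_{e\in E_{\mathcal X},\,r(e)=u}(n_{X_e}+l_{X_e}),\qquad t_v=n_v+\sum_{X\in\mathcal X_v}n_X-\dim V_v .
\]
By Lemma~\ref{lem:ineq}, $m_u\ge0$ and $t_v\ge0$. The ordered eigenvalues of a Hermitian matrix depend continuously on the matrix, so for $Y\in\mathcal Y(T)$ near $Y_*$ the positive eigenvalues stay positive and the negative ones stay negative. Hence $k_i(Y)=n_i+j_i$ with $0\le j_i\le l_i$, and
\[
z'_u(Y)=m_u+(l_u-j_u)+\sum_{e\in E_{\mathcal X},\,r(e)=u}(l_{X_e}-j_{X_e}),\qquad z''_v(Y)=t_v+j_v+\sum_{X\in\mathcal X_v}j_X .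
\]
All terms are nonnegative integers. Collecting them, we get already in the free abelian monoid on the $a_v$
\[
\sum_v(z'_v+z''_v)a_v=\sum_v(m_v+t_v+l_v)a_v+\sum_{X\in\mathcal X}\Big[(l_X-j_X)\sum_{e\in X}a_{r(e)}+j_Xa_{s(X)}\Big].
\]
In $M(E,C)$ the bracket equals $l_Xa_{s(X)}$, so the value does not depend on the $j_i$.
\end{proof}

\begin{proposition}\label{prop:muprops}
All pencils below are bounded below pencils over the same $\mathcal X$.
\begin{itemize}
\item[(a)] $\mu$ is constant along paths of such pencils $V\to V'$ with continuous coefficients.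
\item[(b)] $\mu(T_1\oplus T_2)=\mu(T_1)+\mu(T_2)$. If $\phi$ is a bijective scalar morphism and $\psi$ a unitary scalar morphism, then $\mu(\phi T\psi)=\mu(T)$; in particular the order of direct summands is irrelevant.
\item[(c)] $\mu(0\to Z)=a_Z$.
\item[(d)] If $T$ is an isomorphism, then for every $Y\in\mathcal Y(T)$ all $z'_v$ and $z''_v$ vanish and all $Y_v$, $Y_X$ are invertible. In particular $\mu(T)=0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:open}(c), a certificate of one pencil on the path is a certificate of all nearby ones, and the numbers \eqref{eq:z} do not depend on $D$. By Proposition~\ref{prop:mu}, $\mu$ is locally constant along the path.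

(b) For $T_1\oplus T_2$ the spaces $R_u$, $K_u$ are the direct sums of those for $T_1$ and $T_2$. So the direct sum of certificates is a certificate, and all dimensions in \eqref{eq:z} add. For $\phi T\psi$ with $\psi:\tilde V\to V$, let $\tilde R$ be the object built from $\tilde V$, and let $\hat\psi_u:\tilde R_u\to R_u$ be the unitary equal to $\psi_u$ on the vertex block and to $\psi_{s(e)}$ on the $e$-block. The pencil $\phi T\psi$ has coefficients $\phi_v\alpha_v\psi_v$ and $\phi_{r(e)}\beta_e\psi_{s(e)}$, that is, $\tilde D_u=\phi_uD_u\hat\psi_u$, with kernel $\hat\psi_u^*K_u$. The family $\tilde Y_v=\psi_v^*Y_v\psi_v$, $\tilde Y_X=\psi_{s(X)}^*Y_X\psi_{s(X)}$ has $\tilde J_u=\hat\psi_u^*J_u\hat\psi_u$ and $\tilde S_v=\psi_v^*S_v\psi_v$. It is therefore a certificate, with the same eigenvalues as $Y$.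

(c) Here $R=P=P'=0$, so $z'_v=\dim Z_v$ and $z''_v=0$.

(d) By Proposition~\ref{prop:deform}(c), $1_Z\sim\operatorname{coker}T=0$, so $1_Z=0$. Vertices are nonzero in $B$ by Lemma~\ref{lem:rep}, so $z'_v+z''_v=0$, and both nonnegative numbers vanish. Now
\[
0=z''_v=\Big(n_v+\sum_{X\in\mathcal X_v}n_X-\dim V_v\Big)+l_v+\sum_{X\in\mathcal X_v}l_X,
\]
and the parenthesis is nonnegative by Lemma~\ref{lem:ineq}(b). So all $l_i$ vanish.
\end{proof}

\section{Linearization}\label{sec:lin}

A morphism with entries in $L$ involves products of generators and the edges $e$ themselves, not only the $e^*$. We now write every such morphism as a Schur complement of a pencil. Products are handled by introducing the intermediate result as a new variable, and $e$ is handled through the inverse of the unitary pencil $U_{X_e}$.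

\begin{lemma}\label{lem:schur}
Let $g_0:V\to V'$, $b:F\to V'$, $c:V\to F'$ be morphisms, let $d:F\to F'$ be an isomorphism, and let $g=g_0-bd^{-1}c$. Then
\begin{equation}\label{eq:schur}
\begin{pmatrix}g_0&b\\c&d\end{pmatrix}=\begin{pmatrix}1&bd^{-1}\\0&1\end{pmatrix}\begin{pmatrix}g&0\\0&d\end{pmatrix}\begin{pmatrix}1&0\\d^{-1}c&1\end{pmatrix}.
\end{equation}
The left side is bounded below if and only if $g$ is, and then its cokernel is equivalent to $\operatorname{coker}g$. It is an isomorphism if and only if $g$ is.
\end{lemma}

\begin{proof}
The product of the first two factors has rows $(g,\ b)$ and $(0,\ d)$, and multiplying by the third gives rows $(g+bd^{-1}c,\ b)$ and $(c,\ d)$. The outer factors are isomorphisms, and $g\oplus d$ is bounded below, or an isomorphism, exactly when $g$ is. By Lemma~\ref{lem:cok}(b),(c) the cokernel is equivalent to $\operatorname{coker}g\oplus\operatorname{coker}d=\operatorname{coker}g\oplus0$.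
\end{proof}

\begin{lemma}\label{lem:lin}
Let $g\in\operatorname{Hom}(V,V')$ have entries in $L$. Then there are objects $F,F'$, a finite set $\mathcal X\subseteq C$, and pencils $g_0:V\to V'$, $b:F\to V'$, $c:V\to F'$, $d:F\to F'$ over $\mathcal X$ such that $d$ is an isomorphism and $g=g_0-bd^{-1}c$.
\end{lemma}

\begin{proof}
Call $g$ \emph{linearizable} if the conclusion holds. A pencil over $\mathcal X$ is a pencil over any larger finite set, with zero coefficients added, so finitely many pencils may be regarded as pencils over a common $\mathcal X$.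

\emph{Generators.} Pencils are linearizable with $F=F'=0$; this covers scalar morphisms and the $e^*$. Let $e\in X\in C_v$, let $F=\mathbb C_v$ and $F'=\bigoplus_{f\in X}\mathbb C_{r(f)}$, let $d=U_X:F\to F'$ be the column $(f^*)_{f\in X}$, which is a unitary pencil, let $c:\mathbb C_{r(e)}\to F'$ be the scalar inclusion of the $e$-summand, and let $b=-1_{\mathbb C_v}$, $g_0=0$. Since $U_X^{-1}=U_X^*$ is the row $(f)_{f\in X}$, we get $g_0-bd^{-1}c=e$.

\emph{Sums.} If $g=g_0-bd^{-1}c$ and $g'=g'_0-b'd'^{-1}c'$ are morphisms $V\to V'$, then $g+g'=(g_0+g_0')-(b\ \ b')(d\oplus d')^{-1}\binom c{c'}$.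

\emph{Composites.} Let $g_1:V\to V'$ and $g_2:V'\to V''$ with $g_i=g_{0i}-b_id_i^{-1}c_i$ and $d_i:F_i\to F'_i$. Put
\[
d=\begin{pmatrix}d_1&0&0\\b_1&-1&0\\0&c_2&d_2\end{pmatrix}:F_1\oplus V'\oplus F_2\to F_1'\oplus V'\oplus F_2',\qquad c=\begin{pmatrix}c_1\\g_{01}\\0\end{pmatrix},\qquad b=(0\ \ g_{02}\ \ b_2).
\]
These are pencils, and $d$ is an isomorphism because it is triangular with isomorphisms on the diagonal. Let $y_1,y,y_2$ be the components of $-d^{-1}c$. The three rows of the equation $d(-d^{-1}c)=-c$ give $y_1=-d_1^{-1}c_1$, then $y=g_{01}+b_1y_1=g_1$, then $y_2=-d_2^{-1}c_2y$. Hence $-bd^{-1}c=g_{02}y+b_2y_2=g_2y=g_2g_1$, so $g_2g_1$ is linearizable with $g_0=0$.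

\emph{General $g$.} Every generator $t$ of $L$ satisfies $t=wtv$ for suitable vertices $w,v$, by (R1) and (R2), and a product of generators vanishes unless adjacent vertices match. So $wLv$ is spanned by products of generators that are composites of morphisms between objects $\mathbb C_u$, and $g$ is a finite sum of terms $\eta\xi^*\otimes m$ with $\xi\in V_v$, $\eta\in V'_w$ and $m\in wLv$ such a product. This term is the composite of the scalar morphism $\xi^*:V\to\mathbb C_v$, the morphism $m:\mathbb C_v\to\mathbb C_w$, and the scalar morphism $\eta:\mathbb C_w\to V'$.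
\end{proof}

\section{Injectivity}\label{sec:inj}

The invariant $\mu$ vanishes on isomorphisms, so it cannot be applied directly to an isomorphism $g:V\to V'$ in order to compare $a_V$ and $a_{V'}$. Instead we rotate, inside $V\oplus V'$, the inclusion of $V$, whose cokernel is $1_{V'}$, into the morphism $\binom0g$, whose cokernel is $1_V$.

\begin{proposition}\label{prop:inj}
The map $M(E,C)\to\mathcal V(B)$ is injective.
\end{proposition}

\begin{proof}
Every element of $M(E,C)$ has the form $a_V$. Suppose $[1_V]=[1_{V'}]$, and let $u\in\operatorname{Hom}(V,V')$ satisfy $u^*u=1_V$, $uu^*=1_{V'}$. Choose $g$ with entries in $L$ and $\|g-u\|<1$. It is an isomorphism by Lemma~\ref{lem:cok}(e). Write $g=g_0-bd^{-1}c$ as in Lemma~\ref{lem:lin}. The pencil $\tilde g=\left(\begin{smallmatrix}g_0&b\\c&d\end{smallmatrix}\right):V\oplus F\to V'\oplus F'$ is an isomorphism by Lemma~\ref{lem:schur}. Consider the following pencils $V\oplus F\to V\oplus V'\oplus F'$ over $\mathcal X$: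
\[
T_\theta=\begin{pmatrix}\cos\theta&0\\\sin\theta\,g_0&\sin\theta\,b\\c&d\end{pmatrix}\quad(0\le\theta\le\tfrac\pi2),\qquad T'_s=\begin{pmatrix}1&0\\0&0\\sc&d\end{pmatrix}\quad(0\le s\le1).
\]
Apply Lemma~\ref{lem:schur} with the first two rows grouped together. For $T_\theta$ the Schur complement is
\[
\binom{\cos\theta}{\sin\theta\,g_0}-\binom0{\sin\theta\,b}d^{-1}c=\binom{\cos\theta}{\sin\theta\,g},
\]
which is bounded below because $g^*g\ge\varepsilon1_V$ with $0<\varepsilon\le1$ gives $\cos^2\theta+\sin^2\theta\,g^*g\ge\varepsilon1_V$. For $T'_s$ the Schur complement is the isometry $\binom10$. So all these pencils are bounded below. Moreover $T_0=T_1'$ as pencils. By Proposition~\ref{prop:muprops}(a), $\mu(T_{\pi/2})=\mu(T_0)=\mu(T'_1)=\mu(T'_0)$. Now $T_{\pi/2}=(0\to V)\oplus\tilde g$ and $T'_0=1_V\oplus(0\to V')\oplus d$, where $\tilde g$, $1_V$ and $d$ are isomorphisms. By Proposition~\ref{prop:muprops}(b)--(d), $\mu(T_{\pi/2})=a_V$ and $\mu(T'_0)=a_{V'}$.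
\end{proof}

\section{Surjectivity}\label{sec:surj}

By Proposition~\ref{prop:deform}(c), cokernels of bounded below pencils are equivalent to sums of vertices. So we want to write a given projection $q$ as a cokernel. If $q\sim\operatorname{coker}T$ with $T:F_1\to F_2$, then $1_{F_2}$ is the orthogonal sum of $\operatorname{coker}T$ and a projection equivalent to $1_{F_1}$, so $q\oplus1_{F_1}\sim1_{F_2}$. We must therefore first prove this stable statement, which belongs to $K$-theory. A projection cannot in general be approximated usefully by a pencil, but the loop of unitaries $1+(z-1)q$, $z\in\mathbb T$, is linear in $q$, survives approximation as a loop of isomorphisms, and determines the class of $q$ in $K_0$.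

For a finite set $\Sigma\subseteq E^0$ put $p_\Sigma=\sum_{v\in\Sigma}v$ and $B_\Sigma=p_\Sigma Bp_\Sigma$, a C$^*$-algebra with unit $p_\Sigma$. Let $\mathbb C^n_\Sigma$ be the object with $\mathbb C^n$ at each $v\in\Sigma$ and $0$ elsewhere, so that $\operatorname{End}(\mathbb C^n_\Sigma)=M_n(B_\Sigma)$.

\begin{lemma}\label{lem:corner}
Every projection in a matrix algebra over $B$ is equivalent to a projection in $\operatorname{End}(V)$ for some object $V$.
\end{lemma}

\begin{proof}
For a product $b$ of generators, $p_\Sigma bp_\Sigma=b$ when $\Sigma$ is large; by density, $p_\Sigma bp_\Sigma\to b$ for all $b\in B$. So for a projection $p\in M_n(B)$ there are $\Sigma$ and a self-adjoint $h\in M_n(B_\Sigma)$ with $\eta:=\|h-p\|<\frac12$. The spectrum of $h$ lies within distance $\eta$ of $\{0,1\}$. Hence the indicator function $\chi$ of $(\frac12,\infty)$ is continuous on it and vanishes at $0$, and $q=\chi(h)$ is a projection in $M_n(B_\Sigma)=\operatorname{End}(\mathbb C^n_\Sigma)$ with $\|q-h\|\le\eta$. Then $\|q-p\|<1$.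
\end{proof}

\subsection*{The class of a loop of isomorphisms}
We recall the facts from $K$-theory that are needed. Let $A$ be a unital C$^*$-algebra. The group $K_1(A)$ consists of the classes $[x]$ of invertible matrices over $A$ under homotopy and stabilization $x\mapsto x\oplus1$; it is abelian and $[xy]=[x]+[y]=[x\oplus y]$. Let $SA\subseteq C(\mathbb T,A)$ be the ideal of functions vanishing at $1$. Bott periodicity says that $[p]\mapsto[1+(z-1)p]$ defines an isomorphism $K_0(A)\to K_1(SA)$. The sequence $0\to SA\to C(\mathbb T,A)\to A\to0$ is split by the constant functions, so $K_1(SA)\to K_1(C(\mathbb T,A))$ is injective. Thus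
\[
\beta:K_0(A)\to K_1(C(\mathbb T,A)),\qquad[p]\mapsto[1+(z-1)p],
\]
is an injective homomorphism. Two projections $p,p'$ have the same class in $K_0(A)$ if and only if $p\oplus1_m\sim p'\oplus1_m$ for some $m$.

Fix a finite nonempty $\Sigma$, take $A=B_\Sigma$, and consider only objects supported in $\Sigma$. Let $z\mapsto x_z$ be a continuous loop of invertible elements of $\operatorname{End}(W)$. Choose an object $W^\circ$ and a unitary scalar morphism $\psi:W\oplus W^\circ\to\mathbb C^n_\Sigma$, and let $\langle x\rangle\in K_1(C(\mathbb T,B_\Sigma))$ be the class of the loop $\psi(x_z\oplus1_{W^\circ})\psi^*$. The class does not depend on the choices: after stabilization two choices have the same $n$, then the two complements have the same dimensions, and the two loops are conjugate by a constant unitary of $M_n(B_\Sigma)$. The class $\langle x\rangle$ is invariant under homotopy of loops and is additive for products and direct sums. If $a:W\to W'$ is an isomorphism, then $\langle axa^{-1}\rangle=\langle x\rangle$, because the constant involution $\left(\begin{smallmatrix}0&a^{-1}\\a&0\end{smallmatrix}\right)\in\operatorname{End}(W\oplus W')$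 conjugates $x_z\oplus1_{W'}$ to $1_W\oplus ax_za^{-1}$.

For a continuous loop of isomorphisms $T_z:W\to W'$ put $\kappa(T)=\langle z\mapsto T_1^{-1}T_z\rangle$.

\begin{lemma}\label{lem:kappa}
\begin{itemize}
\item[(a)] $\kappa$ is invariant under homotopy through loops of isomorphisms, additive for direct sums, and zero on constant loops.
\item[(b)] $\kappa(T'T)=\kappa(T')+\kappa(T)$ for composable loops.
\item[(c)] If $q\in\operatorname{End}(W)$ is a projection, then $\kappa(z\mapsto1_W+(z-1)q)=\beta([q])$.
\item[(d)] If $\delta$ is a loop of bijective scalar morphisms with continuous coefficients, then $\kappa(\delta)=\sum_{v\in\Sigma}n_v\beta([v])$ for some integers $n_v$.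
\end{itemize}
\end{lemma}

\begin{proof}
(a) This follows from the corresponding properties of $\langle\cdot\rangle$.

(b) With $x_z=(T'_1)^{-1}T'_z$ we have $(T'_1T_1)^{-1}T'_zT_z=(T_1^{-1}x_zT_1)(T_1^{-1}T_z)$, and $\langle T_1^{-1}xT_1\rangle=\langle x\rangle$.

(c) The loop equals $1_W$ at $z=1$, and $\psi\big((1_W+(z-1)q)\oplus1_{W^\circ}\big)\psi^*=1+(z-1)q'$ with $q'=\psi(q\oplus0)\psi^*\sim q$.

(d) The component of $\delta_1^{-1}\delta_z$ at $v$ is a loop based at $1$ in a group $GL_N(\mathbb C)$. For $N\ge1$ the fundamental group of $GL_N(\mathbb C)$ is infinite cyclic, generated by $\operatorname{diag}(z,1,\dots,1)$, so the loop is homotopic to $\operatorname{diag}(z,1,\dots,1)^{n_v}$ for some $n_v\in\mathbb Z$; for $N=0$ put $n_v=0$. By (c), the loop $\operatorname{diag}(z,1,\dots,1)\otimes v$ has class $\beta([v])$.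
\end{proof}

\subsection*{Vertices generate $K_0$}

\begin{proposition}\label{prop:K0}
Let $q\in\operatorname{End}(V)$ be a projection. There are objects $F_1,F_2$ with $q\oplus1_{F_1}\sim1_{F_2}$.
\end{proposition}

\begin{proof}
\emph{Step 1: a loop of pencils that represents $\beta([q])$.} Choose $h\in\operatorname{End}(V)$ with entries in $L$ and $\|h-q\|<\frac12$. For $z\in\mathbb T$ let $g_z=1_V+(z-1)q$, a unitary, and $g^h_z=1_V+(z-1)h$. Since $\|g_z-g^h_z\|=|z-1|\,\|q-h\|<1$, the straight line from $g$ to $g^h$ consists of loops of isomorphisms by Lemma~\ref{lem:cok}(e). Write $h=h_0-bd^{-1}c$ as in Lemma~\ref{lem:lin}, with pencils over $\mathcal X$ and $d:F\to F'$. By \eqref{eq:schur},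
\[
\tilde g_z:=\begin{pmatrix}1+(z-1)h_0&(z-1)b\\c&d\end{pmatrix}=\begin{pmatrix}1&(z-1)bd^{-1}\\0&1\end{pmatrix}\begin{pmatrix}g^h_z&0\\0&d\end{pmatrix}\begin{pmatrix}1&0\\d^{-1}c&1\end{pmatrix}
\]
is a loop of isomorphisms $V\oplus F\to V\oplus F'$, and each $\tilde g_z$ is a pencil over $\mathcal X$ with coefficients continuous in $z$. Let $\Sigma$ be a finite nonempty set of vertices containing the supports of $V,F,F'$ and the ranges of all edges in $E_{\mathcal X}$; then the objects $R,P,P'$ attached to these pencils are supported in $\Sigma$ too. The first factor on the right is homotopic to the constant loop $1$ (replace $bd^{-1}$ by $tbd^{-1}$, $0\le t\le1$), while $d$ and the last factor are constant. By Lemma~\ref{lem:kappa}(a)--(c), $\kappa(\tilde g)=\kappa(g^h)=\kappa(g)=\beta([q])$.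

\emph{Step 2: a loop of certificates.} By Proposition~\ref{prop:dual} each $\tilde g_z$ has a certificate, and by Lemma~\ref{lem:open}(c) it is a certificate for all $\tilde g_{z'}$ with $z'$ in a neighborhood of $z$. By compactness there are open sets $\Omega_1,\dots,\Omega_m$ covering $\mathbb T$ and families $Y^{(i)}$ with $Y^{(i)}\in\mathcal Y(\tilde g_z)$ for all $z\in\Omega_i$. Let $(\chi_i)$ be a subordinate partition of unity and $Y(z)=\sum_i\chi_i(z)Y^{(i)}$. By convexity $Y(z)\in\mathcal Y(\tilde g_z)$, and $Y(z)$ is continuous in $z$.

\emph{Step 3: deforming the whole loop.} For a general bounded below pencil the spectral projections of a moving certificate can jump. Here they do not: by Proposition~\ref{prop:muprops}(d) all operators $Y_i(z)$ are invertible, so by compactness their spectra stay away from $0$ uniformly in $z$, and the spectral projections for $(-\infty,0]$ are given by a fixed continuous function of $Y_i(z)$. They are therefore continuous in $z$. In particular the numbers $k_i$, the objects $P,P'$ and the unitary $U$ do not depend on $z$. The ranges of these projections form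 complex vector bundles over $\mathbb T$. Such bundles are trivial, because $GL_k(\mathbb C)$ is connected, and the Gram--Schmidt process turns a continuous frame into isometries $\tau_i(z)$ as in Proposition~\ref{prop:deform}(b) that are continuous in $z$.

Let $T^s_z$ be the pencils of Proposition~\ref{prop:deform} for $T=\tilde g_z$ and $Y=Y(z)$. They are continuous in $(s,z)$ and bounded below. For fixed $z$ the class of $\operatorname{coker}T^s_z$ is constant in $s$ and is $0$ at $s=1$, so every $T^s_z$ is an isomorphism. At $s=0$ we have $T^0_z=\delta_zU\sigma_z$, where $\delta$ and $\sigma$ are loops of injective scalar morphisms with continuous coefficients. They are bijective because $z'_v=z''_v=0$ by Proposition~\ref{prop:muprops}(d). By Lemma~\ref{lem:kappa},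
\[
\beta([q])=\kappa(\tilde g)=\kappa(T^0)=\kappa(\delta)+\kappa(U)+\kappa(\sigma)=\beta\Big(\sum_{v\in\Sigma}n_v[v]\Big)
\]
for some integers $n_v$.

\emph{Step 4: from $K_0$ to equivalence.} Since $\beta$ is injective, $[q]+\sum_{n_v<0}|n_v|[v]=\sum_{n_v>0}n_v[v]$ in $K_0(B_\Sigma)$. The projections representing the two sides become equivalent after adding the unit of some $M_m(B_\Sigma)$, which is $1_{\mathbb C^m_\Sigma}$. Take $\dim(F_1)_v=m+\max(-n_v,0)$ and $\dim(F_2)_v=m+\max(n_v,0)$ for $v\in\Sigma$.
\end{proof}

\subsection*{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]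
Injectivity is Proposition~\ref{prop:inj}. For surjectivity, by Lemma~\ref{lem:corner} it suffices to treat a projection $q\in\operatorname{End}(V)$. By Proposition~\ref{prop:K0} there is $u\in\operatorname{Hom}(F_2,V\oplus F_1)$ with $u^*u=1_{F_2}$ and $uu^*=q\oplus1_{F_1}$. Let $\iota:F_1\to V\oplus F_1$ be the inclusion and $T=u^*\iota:F_1\to F_2$. Then $T^*T=\iota^*(q\oplus1_{F_1})\iota=1_{F_1}$. Using $u=(q\oplus1_{F_1})u$ we get
\[
\operatorname{coker}T=u^*u-u^*\iota\iota^*u=u^*(1_V\oplus0)u=u^*(q\oplus0)u .
\]
With $w=(q\oplus0)u$ we have $w^*w=\operatorname{coker}T$ and $ww^*=q\oplus0$, so $\operatorname{coker}T\sim q$.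

Choose $T'\in\operatorname{Hom}(F_1,F_2)$ with entries in $L$ and $\|T'-T\|<1$. By Lemma~\ref{lem:cok}(e) all $(1-t)T+tT'$, $0\le t\le1$, are bounded below, so $\operatorname{coker}T'\sim q$ by Lemma~\ref{lem:cok}(a). By Lemmas~\ref{lem:lin} and~\ref{lem:schur} there is a bounded below pencil $\tilde T$ with $\operatorname{coker}\tilde T\sim\operatorname{coker}T'$. It has a certificate by Proposition~\ref{prop:dual}, so $\operatorname{coker}\tilde T\sim1_Z$ for some object $Z$ by Proposition~\ref{prop:deform}(c). Thus $[q]$ is the image of $a_Z$.

The map $M(E,C)\to\mathcal V(C^*(E,C))$ factors through the isomorphism $M(E,C)\to\mathcal V(L(E,C))$ of Ara and Goodearl, which gives the second statement.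
\end{proof}

\begin{remark}\label{rem:hyp}
Finiteness of the sets $X$ makes $R$, $P'$ and the targets of the $U_X$ objects, so that the duality is finite-dimensional. Universality of $B$ enters only through Lemma~\ref{lem:rep}: it gives $v\ne0$, and it allows the unitaries $U_X$ in the proof of Proposition~\ref{prop:dual} to be chosen independently of one another. All other steps use only (R1)--(R4) and the density of $L$, so they remain valid over any quotient of $B$ in which the vertices are nonzero. The conclusion can fail for such quotients. The quotient $C(\mathbb T^2)$ of $C^*(\mathbb F_2)$ (Example~\ref{ex:free} with $n=2$) has projections that are not equivalent to an identity matrix, because $\mathcal V(C(\mathbb T^2))$ is the monoid of isomorphism classes of complex vector bundles and line bundles are classified by $H^2(\mathbb T^2;\mathbb Z)\cong\mathbb Z$. So some pencil is bounded below over $C(\mathbb T^2)$ and has no certificate.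
\end{remark}

\section{Realization of conical monoids}\label{sec:B}

Both remaining proofs pass from the C$^*$-algebra of a separated graph to a subalgebra cut out by vertices.

\begin{lemma}\label{lem:her}
Let $A$ be a C$^*$-subalgebra of a C$^*$-algebra $A'$ with $AA'A\subseteq A$. Then $\mathcal V(A)\to\mathcal V(A')$ is injective.
\end{lemma}

\begin{proof}
If $p,q$ are projections over $A$ and $w$ is a matrix over $A'$ with $w^*w=p$, $ww^*=q$, then $w=qwp$ has entries in $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $[p]+[q]=0$ in $\mathcal V(A)$, then $p\oplus q=ww^*$ with $w^*w=0$, so $p=0$ and $q=0$. Thus $\mathcal V(A)$ is conical.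

Conversely let $M$ be conical. We turn the addition table of $M$ into a separated graph. Let $E^0=M\setminus\{0\}$. For each ordered pair $(x,y)$ of nonzero elements let $X_{x,y}$ consist of two new edges with source $x+y$, one with range $x$ and one with range $y$. Conicality is used here: it ensures that $x+y\ne0$ is a vertex. Let $E^1$ be the disjoint union of the $X_{x,y}$ and $C_v=\{X_{x,y}:x+y=v\}$. This graph is finitely separated, and $M(E,C)$ has generators $a_x$ ($x\ne0$) and relations $a_{x+y}=a_x+a_y$. The assignment $a_x\mapsto x$ respects the relations, the map $M\to M(E,C)$ given by $0\mapsto0$ and $x\mapsto a_x$ for $x\ne0$ is additive by the relations, and the two homomorphisms are mutually inverse. By Theorem~\ref{thm:A}, $\mathcal V(B)\cong M$ for $B=C^*(E,C)$, with $[x]$ corresponding to $x$. If $M$ is countable, then $B$ is countably generated, hence separable.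

Let $u\ne0$ be an order unit, let $p\in B$ be the vertex $u$, and let $A=pBp$, a unital C$^*$-algebra that is separable if $B$ is. The map $\mathcal V(A)\to\mathcal V(B)$ is injective by Lemma~\ref{lem:her}. Given a projection $q$ over $B$, there are $n$ and a projection $q'$ over $B$ with $[q]+[q']=n[p]$. Let $w^*w=q\oplus q'$ and $ww^*=p\otimes1_n$. Then $w(q\oplus0)w^*$ is a projection under $p\otimes1_n$, so it lies in $M_n(A)$, and it is equivalent to $q$ via $w(q\oplus0)$. So the map is surjective, and it sends $[1_A]$ to $[p]$, which corresponds to $u$.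
\end{proof}

\section{Omitting the summation relation}\label{sec:C}

As an illustration of Theorem~\ref{thm:C}, take one vertex $v$, one loop $e$, $X=\{e\}$ and $S=\emptyset$. Then $C^*(E,C,S)$ is the universal unital C$^*$-algebra generated by an isometry $e$, and after eliminating $b_{X,\emptyset}=a_v$ the monoid has generators $a=[1]$, $b=[1-ee^*]$ and the single relation $a=a+b$. This is also the monoid of the graph obtained by adding a new vertex and a new edge from $v$ to it, placed in the same set as $e$. The proof applies this device to finite subsets of the members of $C\setminus S$ and passes to the limit. We use that $\mathcal V$ is continuous: if $A=\varinjlim A_i$ is an inductive limit of C$^*$-algebras over a directed set, then the natural map $\varinjlim\mathcal V(A_i)\to\mathcal V(A)$ is an isomorphism.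

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Step 1: approximation.} Consider families $\mathbf Z=(Z_X)_{X\in C\setminus S}$ of finite subsets $Z_X\subseteq X$, all but finitely many empty, directed by componentwise inclusion. Let $A_{\mathbf Z}$ be the universal C$^*$-algebra generated by $E^0$, the edges in members of $S$ and the edges in the sets $Z_X$, subject to those defining relations of $C^*(E,C,S)$ that involve only these generators. For $\mathbf Z\subseteq\mathbf Z'$ there is a canonical map $A_{\mathbf Z}\to A_{\mathbf Z'}$, and the canonical maps $A_{\mathbf Z}\to C^*(E,C,S)$ induce a homomorphism from the limit. Every defining relation of $C^*(E,C,S)$ involves finitely many generators, so it is imposed in some $A_{\mathbf Z}$ and holds in the limit; this gives a homomorphism in the other direction. The two are mutually inverse on generators. Hence $C^*(E,C,S)=\varinjlim A_{\mathbf Z}$ and $\mathcal V(C^*(E,C,S))=\varinjlim\mathcal V(A_{\mathbf Z})$.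

\emph{Step 2: $A_{\mathbf Z}$ inside a finitely separated graph algebra.} Let $E_{\mathbf Z}$ be the graph with vertices $E^0\sqcup\{v_X:X\in C\setminus S\}$ whose edges are the edges generating $A_{\mathbf Z}$ together with new edges $g_X$ ($X\in C\setminus S$), where $s(g_X)=s(X)$ and $r(g_X)=v_X$. Let the partition have as members the $X\in S$ and the sets $Z_X\cup\{g_X\}$. This graph is finitely separated. Let $B_{\mathbf Z}$ be its C$^*$-algebra, and let $A'_{\mathbf Z}$ be the closed linear span of the sets $wB_{\mathbf Z}v$ with $v,w\in E^0$. It is a C$^*$-subalgebra with $A'_{\mathbf Z}B_{\mathbf Z}A'_{\mathbf Z}\subseteq A'_{\mathbf Z}$. The relations of $A_{\mathbf Z}$ hold in $B_{\mathbf Z}$, so there is a canonical homomorphism $\phi:A_{\mathbf Z}\to A'_{\mathbf Z}$. We claim that $\phi$ is an isomorphism. Write $q_X=s(X)-\sum_{e\in Z_X}ee^*\in A_{\mathbf Z}$; by (R4) for $Z_X\cup\{g_X\}$ we have $\phi(q_X)=g_Xg_X^*$.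

\emph{Surjectivity.} The image of $\phi$ is closed, and $A'_{\mathbf Z}$ is the closed span of the nonzero products $t_1\cdots t_n$ of generators whose leftmost and rightmost vertices lie in $E^0$. Each generator $t$ has a left vertex and a right vertex, with $t=wtv$, and in a nonzero product the right vertex of $t_i$ is the left vertex of $t_{i+1}$. The generators with right vertex $v_X$ are $g_X$ and $v_X$, and those with left vertex $v_X$ are $g_X^*$ and $v_X$. Therefore the letters $g_X,g_X^*,v_X$ occur in such a product only in blocks $g_Xv_X\cdots v_Xg_X^*=g_Xg_X^*=\phi(q_X)$. All other letters are images of generators of $A_{\mathbf Z}$.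

\emph{Injectivity.} Let $\pi$ be a faithful representation of $A_{\mathbf Z}$ on $H$, and let $H_X$ be a copy of $\pi(q_X)H$. On $H\oplus\bigoplus_XH_X$ let the generators of $A_{\mathbf Z}$ act as $\pi\oplus0$, let $v_X$ be the projection onto $H_X$, and let $g_X$ be the inclusion $H_X\to H$, extended by $0$. We check the relations of $B_{\mathbf Z}$ that involve the new generators. The $v_X$ are orthogonal to one another and to the old vertices. We have $g_Xv_X=g_X$, and $s(X)g_X=g_X$ because $q_X\le s(X)$. Further $g_X^*g_X=v_X$ and $g_Xg_X^*=\pi(q_X)\oplus0$, which is (R4). Finally, for $e\in Z_X$ we have $e^*q_X=e^*-\sum_{f\in Z_X}e^*ff^*=e^*-r(e)e^*=0$, so $e^*g_X=0$ and $g_X^*e=0$. This defines a representation of $B_{\mathbf Z}$ whose composite with $\phi$ is $\pi\oplus0$. So $\phi$ is injective.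

\emph{Step 3: the monoid of $A_{\mathbf Z}$.} The map $\mathcal V(A'_{\mathbf Z})\to\mathcal V(B_{\mathbf Z})$ is injective by Lemma~\ref{lem:her}. It is surjective because, by Theorem~\ref{thm:A}, $\mathcal V(B_{\mathbf Z})$ is generated by the classes of the vertices, and $v_X=g_X^*g_X\sim g_Xg_X^*\in A'_{\mathbf Z}$. By Theorem~\ref{thm:A} again, $\mathcal V(A_{\mathbf Z})\cong M_{\mathbf Z}$, where $M_{\mathbf Z}$ is the monoid of $E_{\mathbf Z}$. It has generators $a_v$ ($v\in E^0$), corresponding to $[v]$, and $b_X^{\mathbf Z}$ ($X\in C\setminus S$), corresponding to $[q_X]$, and relations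
\[
a_{s(X)}=\sum_{e\in X}a_{r(e)}\quad(X\in S),\qquad a_{s(X)}=b_X^{\mathbf Z}+\sum_{e\in Z_X}a_{r(e)}\quad(X\in C\setminus S).
\]
Let $\mathbf Z\subseteq\mathbf Z'$. In $A_{\mathbf Z'}$ we have the orthogonal decomposition
\[
s(X)-\sum_{e\in Z_X}ee^*=\Big(s(X)-\sum_{e\in Z'_X}ee^*\Big)+\sum_{e\in Z'_X\setminus Z_X}ee^*,
\]
and $ee^*\sim e^*e=r(e)$. So the connecting map $M_{\mathbf Z}\to M_{\mathbf Z'}$ sends $a_v$ to $a_v$ and $b_X^{\mathbf Z}$ to $b_X^{\mathbf Z'}+\sum_{e\in Z'_X\setminus Z_X}a_{r(e)}$.

\emph{Step 4: the limit monoid.} The assignments $a_v\mapsto a_v$, $b_X^{\mathbf Z}\mapsto b_{X,Z_X}$ define homomorphisms $M_{\mathbf Z}\to M(E,C,S)$ by the first two families of relations of $M(E,C,S)$, and they are compatible with the connecting maps by the third. This gives a homomorphism $\varinjlim M_{\mathbf Z}\to M(E,C,S)$. For the inverse, send $a_v$ to the image of $a_v$, and $b_{X,Z}$ to the image of $b_X^{\mathbf Z}$ for any $\mathbf Z$ with $Z_X=Z$. The choice of $\mathbf Z$ does not matter: the componentwise union $\mathbf Z''$ of two such families again has $X$-component $Z$, and both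 elements are mapped to $b_X^{\mathbf Z''}$. The first two families of relations hold in a single $M_{\mathbf Z}$. The third follows from the formula for the connecting map between the families whose $X$-components are $Z$ and $Z'$ and whose other components are empty. The two homomorphisms are mutually inverse on generators. The resulting isomorphism $M(E,C,S)\cong\varinjlim\mathcal V(A_{\mathbf Z})=\mathcal V(C^*(E,C,S))$ sends $a_v$ to $[v]$ and $b_{X,Z}$ to $[s(X)-\sum_{e\in Z}ee^*]$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{report}
\emph{Graph Algebras: Bridges between graph C$^*$-algebras and Leavitt path algebras},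
\texttt{http://www.birs.ca/workshops/2013/13w5049/report13w5049.pdf}.

\end{thebibliography}
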